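\title{The Schroeder--Bernstein index of a direct sum of Banach spaces}

\begin{abstract}
The Schroeder--Bernstein index $\operatorname{SBi}(X)$ of a Banach space $X$ counts, up to isomorphism, the complemented subspaces of $X$ that contain a complemented copy of $X$; it equals $2$ exactly when $X$ is the only such space. We show that the inequality $\operatorname{SBi}(X\oplus Y)\le\sup\{\operatorname{SBi}(X),\operatorname{SBi}(Y)\}$ can fail even when both indices on the right equal $2$. For $1\le p<q<\infty$ and complex scalars, $X=\ell_p(\ell_q)$ and $Y=\ell_q(\ell_p)$ have index $2$ while $X\oplus Y$ has index $\aleph_1$; for real scalars the same holds for $\ell_p(\ell_q(\ell_p(\ell_q)))$ and $\ell_q(\ell_p(\ell_q(\ell_p)))$. The proof turns the count into the computation of a $K_0$-group, shows that $D\mapsto\ell_p(D)\oplus\ell_q(D)$ shifts the $K$-groups of the algebra of bounded operators by one degree, and concludes with Bott periodicity. With James spaces as a starting point, the same method gives separable spaces of index $2$ whose sum has index $(2^{\aleph_0})^+$,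 the largest value possible for a separable space.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, and all spaces and algebras are over $\mathbb K$. For Banach spaces $V,W$ we write $V\sim W$ if they are isomorphic, and $V\preceq W$ if $V$ is isomorphic to a complemented subspace of $W$, that is, if $W\sim V\oplus S$ for some Banach space $S$. The relation $\preceq$ is transitive. The direct sum carries any of the usual equivalent norms. We write $L(V,W)$ for the space of bounded operators and $L(V)=L(V,V)$.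

Two sets that inject into each other have the same cardinality. For Banach spaces one asks whether $Z\preceq X$ and $X\preceq Z$ force $Z\sim X$, and the following index measures how far this fails for a given $X$.

\begin{definition}\label{def:sbi}
Let $\mathcal A_X$ be the class of Banach spaces $Z$ with $Z\preceq X$ and $X\preceq Z$. The \emph{Schroeder--Bernstein index} $\operatorname{SBi}(X)$ is the least cardinal $\alpha$ such that every family of mutually non-isomorphic members of $\mathcal A_X$ has cardinality less than $\alpha$.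
\end{definition}

Every member of $\mathcal A_X$ is isomorphic to the range of a projection on $X$, so the isomorphism classes in $\mathcal A_X$ form a set. Let $\kappa(X)$ be its cardinality; $\kappa(X)\ge1$ because $X\in\mathcal A_X$. A family as in the definition has at most $\kappa(X)$ members, and one family has exactly that many. Hence $\operatorname{SBi}(X)=\kappa(X)^+$, the least cardinal larger than $\kappa(X)$. The index is $2$ exactly when every $Z\in\mathcal A_X$ is isomorphic to $X$; it is $3$ when there are two classes and $\aleph_1$ when there are countably infinitely many.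

The following question is posed in \cite{SBi}: is it true that
\begin{equation}\label{eq:question}
\operatorname{SBi}(X\oplus Y)\le\sup\{\operatorname{SBi}(X),\operatorname{SBi}(Y)\}
\end{equation}
for all Banach spaces $X$ and $Y$?

The simplest cases agree with \eqref{eq:question}. If $X$ and $Y$ are finite-dimensional, both sides equal $2$. If $X=\ell_p$ and $Y=\ell_q$ with $1\le p<q<\infty$, both sides again equal $2$ (the case $d=1$ of Theorem~\ref{thm:A}). There is also a general reason to expect a positive answer. If $Z_1\in\mathcal A_X$ and $Z_2\in\mathcal A_Y$, then $Z_1\oplus Z_2\in\mathcal A_{X\oplus Y}$. Were every member of $\mathcal A_{X\oplus Y}$ of this form, we would have $\kappa(X\oplus Y)\le\kappa(X)\kappa(Y)$, and the product equals $\max\{\kappa(X),\kappa(Y)\}$ as soon as one factor is $1$ or infinite. From this point of view the case $\operatorname{SBi}(X)=\operatorname{SBi}(Y)=2$ looks safest. This is the case in which we show that \eqref{eq:question} fails: the sum $X\oplus Y$ has complemented subspaces that do not split along the two summands.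

For a Banach space $D$ and $1\le t<\infty$, let $\ell_t(D)$ be the space of sequences $(x_n)_{n\ge0}$ in $D$ with norm $(\sum_n\|x_n\|^t)^{1/t}<\infty$. Fix once and for all
\[
1\le p<q<\infty ,
\]
and define
\[
X_0=Y_0=\mathbb K,\qquad X_{d+1}=\ell_p(Y_d),\qquad Y_{d+1}=\ell_q(X_d).
\]
Thus $X_1=\ell_p$, $Y_1=\ell_q$, $X_2=\ell_p(\ell_q)$, $Y_2=\ell_q(\ell_p)$, $X_4=\ell_p(\ell_q(\ell_p(\ell_q)))$, $Y_4=\ell_q(\ell_p(\ell_q(\ell_p)))$. In the next statement $K_{-d}(\mathbb K)$ is a topological $K$-group of the scalar field; these groups are recalled in Section~\ref{sec:K}.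

\begin{theorem}\label{thm:A}
For every $d\ge1$ we have $\operatorname{SBi}(X_d)=\operatorname{SBi}(Y_d)=2$, and the isomorphism classes in $\mathcal A_{X_d\oplus Y_d}$ are in bijection with $K_{-d}(\mathbb K)$. Consequently:
\begin{itemize}
\item if $\mathbb K=\mathbb C$, then $\operatorname{SBi}(X_d\oplus Y_d)$ is $\aleph_1$ for $d$ even and $2$ for $d$ odd;
\item if $\mathbb K=\mathbb R$, then $\operatorname{SBi}(X_d\oplus Y_d)$ is $\aleph_1$ for $d\equiv0,4$, it is $3$ for $d\equiv6,7$, and it is $2$ for $d\equiv1,2,3,5\pmod 8$.
\end{itemize}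
In particular \eqref{eq:question} fails for $X_2,Y_2$ over $\mathbb C$ and for $X_4,Y_4$ over $\mathbb R$.
\end{theorem}

This answers the question. Two complements show how large the failure can be. The group $K_0$ is defined in Section~\ref{sec:K0}.

\begin{theorem}\label{thm:B}
For every Banach space $D\ne0$ there are Banach spaces $X,Y$, separable if $D$ is, such that $\operatorname{SBi}(X)=\operatorname{SBi}(Y)=2$ and the isomorphism classes in $\mathcal A_{X\oplus Y}$ are in bijection with $K_0(L(D))$.
\end{theorem}

\begin{theorem}\label{thm:C}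
Every separable Banach space $F$ has $\operatorname{SBi}(F)\le(2^{\aleph_0})^+$. There are separable Banach spaces $X,Y$ with $\operatorname{SBi}(X)=\operatorname{SBi}(Y)=2$ and $\operatorname{SBi}(X\oplus Y)=(2^{\aleph_0})^+$.
\end{theorem}

The method has three parts. First, if $F\sim F\oplus F$, the isomorphism classes in $\mathcal A_F$ correspond to the elements of the group $K_0(L(F))$ (Proposition~\ref{prop:K0}), so the task is to make this group nonzero for $F=X\oplus Y$ and zero for $X$ and $Y$. Second, for a Banach space $D\ne0$ put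
\[
\Sigma D=\ell_p(D)\oplus\ell_q(D).
\]
The algebras $L(\ell_p(D))$ and $L(\ell_q(D))$ have trivial $K$-groups, and because $p\ne q$ the two summands interact, up to a homotopy, only through finitely many copies of $D$. The picture is that of a sphere, the union of two contractible hemispheres along an equator, and the outcome is the same shift of degree: $K_n(L(\Sigma D))\cong K_{n-1}(L(D))$ (Theorem~\ref{thm:susp}). Third, $X_d\oplus Y_d\sim\Sigma^d\mathbb K$, and Bott periodicity brings a nonzero group of $\mathbb K$ back to degree $0$ after two steps over $\mathbb C$ and after four steps over $\mathbb R$. Example~\ref{ex:model} shows the first step, from $\mathbb K$ to $\ell_p\oplus\ell_q$, with no tool other than the Fredholm index.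

\section{Counting isomorphism classes with $K_0$}\label{sec:K0}

We use the following isomorphisms, obtained by rearranging coordinates:
\[
\ell_t(V\oplus S)\sim\ell_t(V)\oplus\ell_t(S),\qquad V\oplus\ell_t(V)\sim\ell_t(V),\qquad \ell_t(\ell_t(V))\sim\ell_t(V).
\]
The first shows that $V\preceq W$ implies $\ell_t(V)\preceq\ell_t(W)$. The source of spaces of index $2$ is Pe\l czy\'nski's decomposition argument.

\begin{lemma}[Pe\l czy\'nski]\label{lem:pel}
Suppose that $W\sim\ell_t(W)$ for some $t\in[1,\infty)$. Then $W\oplus V\sim W$ for every $V\preceq W$, and $\operatorname{SBi}(W)=2$.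
\end{lemma}

\begin{proof}
If $W\sim V\oplus S$, then
\[
W\sim\ell_t(W)\sim\ell_t(V)\oplus\ell_t(S)\sim V\oplus\ell_t(V)\oplus\ell_t(S)\sim V\oplus W .
\]
Now let $Z\in\mathcal A_W$ and write $Z\sim W\oplus S'$. Then $S'\preceq Z\preceq W$, so $Z\sim W\oplus S'\sim W$ by the first part.
\end{proof}

The lemma applies to every space of the form $W=\ell_t(V)$, and with $V=W$ it gives $W\sim W\oplus W$. The sum $F$ of two such spaces with different exponents need not satisfy the hypothesis of the lemma, but it still satisfies $F\sim F\oplus F$. Under this weaker condition $\mathcal A_F$ is closed under direct sums, and its isomorphism classes can be identified with a group attached to the algebra $L(F)$.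

Let $\mathfrak A$ be a unital algebra and $M_k(\mathfrak A)$ the algebra of $k\times k$ matrices over it. Idempotents $e\in M_k(\mathfrak A)$ and $f\in M_l(\mathfrak A)$ are \emph{equivalent} if $e=xy$ and $f=yx$ for some $k\times l$ matrix $x$ and some $l\times k$ matrix $y$. The equivalence classes form an abelian monoid under the block sum $e\oplus f$, and $K_0(\mathfrak A)$ is the Grothendieck group of this monoid: its elements are differences $[e]-[f]$, and $[e]=[f]$ if and only if $e\oplus g$ is equivalent to $f\oplus g$ for some idempotent $g$. A unital algebra homomorphism, applied entrywise, induces a homomorphism of $K_0$-groups. The rank gives $K_0(\mathbb K)=\mathbb Z$.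

\begin{proposition}\label{prop:K0}
If $F\sim F\oplus F$, then the isomorphism classes in $\mathcal A_F$ are in bijection with $K_0(L(F))$.
\end{proposition}

\begin{proof}
A $k\times l$ matrix over $L(F)$ is an operator $F^l\to F^k$, and an idempotent in $M_k(L(F))$ is a projection on $F^k$. Two projections $e\in L(F^k)$ and $f\in L(F^l)$ are equivalent if and only if their ranges are isomorphic. Indeed, if $e=xy$ and $f=yx$, then $ye=fy$ and $xf=ex$, so $y$ maps $\operatorname{ran}e$ into $\operatorname{ran}f$, $x$ maps $\operatorname{ran}f$ into $\operatorname{ran}e$, and the restrictions are inverse to each other. Conversely, an isomorphism $\theta:\operatorname{ran}e\to\operatorname{ran}f$ gives $y=\theta e$ and $x=\theta^{-1}f$ with $xy=e$, $yx=f$.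

Since $F^k\sim F$ for all $k\ge1$, it follows that $K_0(L(F))$ is the Grothendieck group of the monoid, under $\oplus$, of isomorphism classes of spaces $P\preceq F$. Write $[P]$ for the class of $P$ in the group. We claim that
\begin{equation}\label{eq:stable}
[P]=[Q]\quad\text{if and only if}\quad P\oplus F\sim Q\oplus F .
\end{equation}
If $[P]=[Q]$, then $P\oplus R\sim Q\oplus R$ for some $R\preceq F$, and adding a complement of $R$ in $F$ gives the right-hand side. The converse is the case $R=F$. Also $[F]=[F\oplus F]=2[F]$, so $[F]=0$.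

Consider the map $Z\mapsto[Z]$ on isomorphism classes in $\mathcal A_F$. A space $Z\in\mathcal A_F$ absorbs $F$: if $Z\sim F\oplus S$, then $Z\oplus F\sim F\oplus F\oplus S\sim Z$. So for $Z,Z'\in\mathcal A_F$ condition \eqref{eq:stable} reads $Z\sim Z'$, and the map is injective. For surjectivity, let $P,Q\preceq F$ and write $F\sim Q\oplus Q'$. Then $[Q']=-[Q]$, so
\[
[P]-[Q]=[P]+[Q']+[F]=[P\oplus Q'\oplus F],
\]
and $F\preceq P\oplus Q'\oplus F\preceq F^3\sim F$.
\end{proof}

The bijection carries $\oplus$ to addition and $F$ to $0$. The hypothesis cannot be dropped: for $F=\mathbb K$ the class $\mathcal A_F$ has one isomorphism class while $K_0(L(F))=\mathbb Z$.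

\section{Operators from $\ell_q(D)$ to $\ell_p(D)$, and the model case}\label{sec:model}

An operator on $\Sigma D$ is a $2\times2$ matrix, and the whole argument rests on the fact that one of its off-diagonal entries is small. The right notion of smallness is relative to $D$. For Banach spaces $E,F$ let $I_D(E,F)\subset L(E,F)$ be the norm closure of the set of operators that factor through $D^k$ for some $k$, and let $I_D(E)=I_D(E,E)$. If $T_1$ factors through $D^k$ and $T_2$ through $D^l$, then $T_1+T_2$ factors through $D^{k+l}$, and composing with bounded operators on either side preserves such factorizations. So $I_D(E,F)$ is a closed subspace, $ATB\in I_D$ whenever $T\in I_D$ and $A,B$ are bounded, and $I_D(E)$ is a closed two-sided ideal of $L(E)$. For $D=\mathbb K$ the members of $I_D$ are the norm limits of finite-rank operators; in particular they are compact.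

\begin{lemma}\label{lem:pitt}
Every bounded operator $\ell_q(D)\to\ell_p(D)$ belongs to $I_D$.
\end{lemma}

\begin{proof}
Let $P_n$ and $Q_n$ be the projections onto the coordinates $0,\dots,n-1$ of $\ell_p(D)$ and $\ell_q(D)$, and let $T:\ell_q(D)\to\ell_p(D)$ be bounded. In
\[
T=P_nT+(1-P_n)TQ_n+(1-P_n)T(1-Q_n)
\]
the first two terms factor through $D^n$, so it suffices to show that $c_n=\|(1-P_n)T(1-Q_n)\|$ tends to $0$. The sequence $(c_n)$ is nonincreasing, because the $(n+1)$-st operator arises from the $n$-th by composing with the norm-one projections $1-P_{n+1}$ and $1-Q_{n+1}$. Suppose that $c_n>\delta>0$ for all $n$.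

Put $n_0=0$. Given $n_{k-1}$, the density of finitely supported vectors in $\ell_q(D)$ gives a finitely supported $x_k$ with $\|x_k\|\le1$, support in $[n_{k-1},\infty)$, and $\|(1-P_{n_{k-1}})Tx_k\|>\delta$. Choose $n_k>n_{k-1}$ so large that the support of $x_k$ lies in $[n_{k-1},n_k)$ and $\|B_kTx_k\|>\delta$, where $B_k=P_{n_k}-P_{n_{k-1}}$.

The vector $Tx_k$ is large on the $k$-th block, but we have no control of $Tx_k$ on the other blocks, and in a sum $\sum_kTx_k$ these parts could cancel the large ones. Averaging over signs removes the difficulty. Fix $N$, and for $\varepsilon\in\{\pm1\}^N$ put $x_\varepsilon=\sum_{k\le N}\varepsilon_kx_k$. The supports are disjoint, so $\|x_\varepsilon\|\le N^{1/q}$. Fix $i\le N$ and the signs $\varepsilon_k$ with $k\ne i$, and let $y=B_iTx_i$, $z=B_iT\sum_{k\ne i}\varepsilon_kx_k$. By Jensen's inequality and the triangle inequality,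
\[
\tfrac12\bigl(\|z+y\|^p+\|z-y\|^p\bigr)\ge\Bigl(\tfrac12\bigl(\|z+y\|+\|z-y\|\bigr)\Bigr)^p\ge\|y\|^p .
\]
Averaging over the remaining signs gives $\mathbb E_\varepsilon\|B_iTx_\varepsilon\|^p\ge\|B_iTx_i\|^p>\delta^p$, where $\mathbb E_\varepsilon$ is the mean over all signs. Since $\|w\|^p\ge\sum_{i\le N}\|B_iw\|^p$ for $w\in\ell_p(D)$,
\[
\|T\|^pN^{p/q}\ \ge\ \mathbb E_\varepsilon\|Tx_\varepsilon\|^p\ \ge\ \sum_{i\le N}\mathbb E_\varepsilon\|B_iTx_\varepsilon\|^p\ \ge\ N\delta^p .
\]
As $p/q<1$, this is false for large $N$.
\end{proof}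

This lemma is the only place where $p<q$ is used. There is no such statement in the other direction: the formal inclusion $\ell_p\to\ell_q$ maps the unit vectors to the unit vectors and is not compact. Modulo $I_D$, operators on $\Sigma D$ are therefore triangular, not diagonal.

For an operator $T$ on $A\oplus B$ we write
\[
T=\begin{pmatrix}T_{AA}&T_{AB}\\T_{BA}&T_{BB}\end{pmatrix},\qquad T_{AB}:B\to A,\quad T_{BA}:A\to B .
\]

\begin{example}\label{ex:model}
Let $D=\mathbb K$, $A=\ell_p$, $B=\ell_q$ and $G=A\oplus B$. We show that the group of invertible operators on $G$ has infinitely many path components. Recall that an operator is Fredholm if and only if it is invertible modulo compact operators, and that the index $\operatorname{ind}T=\dim\ker T-\operatorname{codim}\operatorname{ran}T$ is additive under composition, unchanged by compact perturbations, and locally constant in the norm topology.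

Let $T$ be invertible on $G$ with inverse $S$. By Lemma~\ref{lem:pitt}, $T_{AB}$ and $S_{AB}$ are compact. From $TS=ST=1$ we get
\[
T_{AA}S_{AA}=1-T_{AB}S_{BA},\qquad S_{AA}T_{AA}=1-S_{AB}T_{BA},
\]
so $T_{AA}$ is Fredholm; the equations $T_{BB}S_{BB}=1-T_{BA}S_{AB}$ and $S_{BB}T_{BB}=1-S_{BA}T_{AB}$ show that $T_{BB}$ is Fredholm. Thus $T$ has two invariants, $\operatorname{ind}T_{AA}$ and $\operatorname{ind}T_{BB}$, constant along paths of invertible operators. They satisfy one relation. Deleting the compact entry $T_{AB}$ does not change $\operatorname{ind}T=0$. The operators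
\[
\begin{pmatrix}T_{AA}&0\\\tau T_{BA}&T_{BB}\end{pmatrix}\qquad(0\le\tau\le1)
\]
are triangular with diagonal entries invertible modulo compact operators, so they are Fredholm, and their index does not depend on $\tau$. At $\tau=0$ we read off $\operatorname{ind}T_{AA}+\operatorname{ind}T_{BB}=0$.

One integer remains, and it takes every value. Let
\[
U\bigl((x_0,x_1,\dots),(y_0,y_1,\dots)\bigr)=\bigl((y_0,x_0,x_1,\dots),(y_1,y_2,\dots)\bigr).
\]
This is the bilateral shift of the two-sided sequence $(\dots,y_1,y_0\,|\,x_0,x_1,\dots)$, and it is invertible. Here $U_{AA}$ is the right shift, of index $-1$, and $U_{BB}$ is the left shift, of index $1$. Since $(TT')_{AA}-T_{AA}T'_{AA}=T_{AB}T'_{BA}$ is compact, $T\mapsto\operatorname{ind}T_{AA}$ is a group homomorphism, so $\operatorname{ind}(U^j)_{AA}=-j$ and the powers $U^j$, $j\in\mathbb Z$, lie in different components.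
\end{example}

The example is the suspension theorem in miniature. Each summand contributes a copy of $\mathbb Z=K_0(\mathbb K)$, both copies map onto one common $\mathbb Z$, and the kernel $\{(j,-j)\}$ of the sum survives as an invariant of $L(\ell_p\oplus\ell_q)$. The invariant has changed its nature: in $\mathbb K$ it counts dimensions of idempotents, in $L(\ell_p\oplus\ell_q)$ it counts components of the invertible group. To iterate, and to return to idempotents in the end, we need a sequence of groups that contains both kinds of invariant, together with a replacement for the index. These are the higher $K$-groups and the boundary map of an exact sequence.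

\section{$K$-groups of Banach algebras}\label{sec:K}

Let $\mathfrak A$ be a Banach algebra, with or without unit, and $\mathfrak A^+=\mathfrak A\oplus\mathbb K1$ its unitization. Put
\[
GL_k(\mathfrak A)=\{u\in M_k(\mathfrak A^+):\ u\text{ is invertible and }u-1\in M_k(\mathfrak A)\}.
\]
This is a topological group and an open subset of $1+M_k(\mathfrak A)$. Since $u^{-1}-1=-(u-1)u^{-1}$, the element $1+x$ lies in $GL_k(\mathfrak A)$ if and only if there is $y\in M_k(\mathfrak A)$ with $x+y+xy=0=x+y+yx$. This condition does not mention the unit, which has three consequences. If $\mathfrak A$ has a unit $e$, then $1+x\mapsto e+x$ identifies $GL_k(\mathfrak A)$ with the usual group of invertible matrices over $\mathfrak A$. If $\mathfrak J$ is a closed two-sided ideal of a unital Banach algebra $M$, then $GL_k(\mathfrak J)=\{u\in GL_k(M):u-1\in M_k(\mathfrak J)\}$. And every bounded homomorphism $\varphi:\mathfrak A\to\mathfrak B$, unital or not, induces continuous group homomorphisms $1+x\mapsto1+\varphi(x)$.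

With respect to the maps $u\mapsto u\oplus1$ from $GL_k(\mathfrak A)$ to $GL_{k+1}(\mathfrak A)$, define
\[
K_n(\mathfrak A)=\varinjlim_k\ \pi_{n-1}(GL_k(\mathfrak A),1)\qquad(n\ge1).
\]
An element is represented by a based map $\gamma:S^{n-1}\to GL_k(\mathfrak A)$, that is, a continuous map with $\gamma(*)=1$, and two such maps represent the same element if they become homotopic through based maps after adding identity blocks. For $n=1$ a based map is just an element of $GL_k(\mathfrak A)$, and $K_1(\mathfrak A)$ records path components. The group law is induced by pointwise multiplication of maps; for $n\ge2$ it agrees with the usual law of $\pi_{n-1}$ and is commutative, as for every topological group, and for $n=1$ commutativity follows from Lemma~\ref{lem:conj}(a) with $M=\mathfrak A^+$. We write the groups additively. A bounded homomorphism $\varphi$ induces homomorphisms $\varphi_*$, and $(\varphi\psi)_*=\varphi_*\psi_*$. In particular, isomorphic Banach spaces $E\sim E'$ have $K_n(L(E))\cong K_n(L(E'))$.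

\begin{lemma}\label{lem:basic}
Let $n\ge1$.
\begin{itemize}
\item[(a)] If $\Phi:\mathfrak A\to C([0,1],\mathfrak B)$ is a bounded homomorphism and $\varphi_\tau(x)=\Phi(x)(\tau)$, then $(\varphi_0)_*=(\varphi_1)_*$ on $K_n(\mathfrak A)$.
\item[(b)] The coordinate inclusions induce an isomorphism $K_n(\mathfrak A)\oplus K_n(\mathfrak B)\cong K_n(\mathfrak A\times\mathfrak B)$.
\item[(c)] If $\varphi,\psi:\mathfrak A\to\mathfrak B$ are bounded homomorphisms with $\varphi(x)\psi(y)=0=\psi(x)\varphi(y)$ for all $x,y$, then $\varphi+\psi$ is a homomorphism and $(\varphi+\psi)_*=\varphi_*+\psi_*$ on $K_n(\mathfrak A)$.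
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\gamma=1+x(\cdot)$ is a based map, then $1+\varphi_\tau(x(\cdot))$ is a based homotopy. (b) We have $GL_k(\mathfrak A\times\mathfrak B)=GL_k(\mathfrak A)\times GL_k(\mathfrak B)$. (c) The cross terms in $(\varphi+\psi)(x)(\varphi+\psi)(y)$ vanish, and $(1+\varphi(x))(1+\psi(x))=1+\varphi(x)+\psi(x)$ for $x\in M_k(\mathfrak A)$.
\end{proof}

\begin{lemma}\label{lem:conj}
Let $\mathfrak A$ be a closed two-sided ideal of a unital Banach algebra $M$ (possibly $\mathfrak A=M$), and let $n\ge1$.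
\begin{itemize}
\item[(a)] If $W\in GL_k(M)$ and $\gamma:S^{n-1}\to GL_k(\mathfrak A)$ is based, then $\gamma$ and $W\gamma W^{-1}$ have the same class in $K_n(\mathfrak A)$.
\item[(b)] If $v,v'\in M$ and $v'v=1$, then $\varphi(x)=vxv'$ is an endomorphism of $\mathfrak A$ and $\varphi_*=\mathrm{id}$ on $K_n(\mathfrak A)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The matrix $W$ need not be connected to $1$, but $W\oplus W^{-1}$ is. Let $R_\tau$ be the $2k\times2k$ block rotation with diagonal blocks $\cos\tau\cdot1_k$, upper right block $-\sin\tau\cdot1_k$ and lower left block $\sin\tau\cdot1_k$. Then $W_\tau=(W\oplus1)R_\tau(1\oplus W^{-1})R_\tau^{-1}$, $0\le\tau\le\pi/2$, is a path in $GL_{2k}(M)$ from $W\oplus W^{-1}$ to $(W\oplus1)(W^{-1}\oplus1)=1$. Conjugation by $W_\tau$ preserves $GL_{2k}(\mathfrak A)$ and fixes $1$, so $W_\tau(\gamma\oplus1)W_\tau^{-1}$ is a based homotopy from $W\gamma W^{-1}\oplus1$ to $\gamma\oplus1$.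

(b) We have $\varphi(x)\varphi(y)=vxv'vyv'=\varphi(xy)$. Write $v,v'$ also for $v1_k,v'1_k$, and let $g=1-vv'$. Then $g^2=g$, $gv=0$ and $v'g=0$, so the matrices
\[
W=\begin{pmatrix}v&g\\0&v'\end{pmatrix},\qquad W'=\begin{pmatrix}v'&0\\g&v\end{pmatrix}
\]
satisfy $WW'=\operatorname{diag}(vv'+g,\,v'v)=1$ and $W'W=\operatorname{diag}(v'v,\,g+vv')=1$. Moreover $W\operatorname{diag}(x,0)W'=\operatorname{diag}(vxv',0)$, so $W\bigl((1+x)\oplus1\bigr)W^{-1}=(1+\varphi(x))\oplus1$. Apply (a).
\end{proof}

\begin{proposition}\label{prop:exact}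
For a closed two-sided ideal $\mathfrak J$ of a Banach algebra $\mathfrak A$ there is an exact sequence of abelian groups
\[
\cdots\to K_{n+1}(\mathfrak A/\mathfrak J)\xrightarrow{\ \partial\ }K_n(\mathfrak J)\to K_n(\mathfrak A)\to K_n(\mathfrak A/\mathfrak J)\xrightarrow{\ \partial\ }K_{n-1}(\mathfrak J)\to\cdots
\]
ending with $K_1(\mathfrak J)\to K_1(\mathfrak A)\to K_1(\mathfrak A/\mathfrak J)$. It is natural: a bounded homomorphism $\varphi:\mathfrak A\to\mathfrak A'$ with $\varphi(\mathfrak J)\subset\mathfrak J'$ induces maps that commute with $\partial$.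
\end{proposition}

\begin{proof}
The homomorphism $\varrho:GL_k(\mathfrak A)\to GL_k(\mathfrak A/\mathfrak J)$ has kernel $GL_k(\mathfrak J)$. By the Bartle--Graves theorem, a bounded linear surjection of Banach spaces has a continuous, not necessarily linear, right inverse. Let $\beta$ be one for $M_k(\mathfrak A)\to M_k(\mathfrak A/\mathfrak J)$; subtracting $\beta(0)$, we may assume $\beta(0)=0$. For $x$ near $0$ the element $1+\beta(x)$ is invertible, so $s(1+x)=1+\beta(x)$ is a continuous section of $\varrho$ on a neighborhood $N$ of $1$. The image $H$ of $\varrho$ is a subgroup containing $N$, hence open, and closed because its complement is a union of cosets. The map $(h,j)\mapsto s(h)j$ is a homeomorphism $N\times GL_k(\mathfrak J)\to\varrho^{-1}(N)$, and translation gives such trivializations near every point of $H$. So $\varrho:GL_k(\mathfrak A)\to H$ is a fiber bundle with fiber $GL_k(\mathfrak J)$ and has a long exact homotopy sequence. As $H$ is open and closed, it is a union of path components of $GL_k(\mathfrak A/\mathfrak J)$. Therefore $\pi_j(H,1)=\pi_j(GL_k(\mathfrak A/\mathfrak J),1)$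 for $j\ge1$ and $\pi_0(H)\to\pi_0(GL_k(\mathfrak A/\mathfrak J))$ is injective, so we may replace $H$ by $GL_k(\mathfrak A/\mathfrak J)$ in the sequence.

The boundary map is described as follows. Represent a class in $\pi_j(H,1)$, $j\ge1$, by a map of the closed ball $\mathbb B^j\to H$ that equals $1$ on $S^{j-1}$, lift it to $\Gamma:\mathbb B^j\to GL_k(\mathfrak A)$ with $\Gamma(*)=1$, and take the class of $\Gamma|_{S^{j-1}}$, which has values in $GL_k(\mathfrak J)$. A pointwise product of lifts is a lift of the product, so $\partial$ is a homomorphism, also for $j=1$. The image of a lift under $\varphi$ or under $u\mapsto u\oplus1$ is a lift, which gives naturality and compatibility with the direct system. Direct limits preserve exactness.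
\end{proof}

The one deep ingredient is the following theorem, for which we refer to \cite{Wood} and \cite{Karoubi}. It is the link between the groups $K_n$, $n\ge1$, which we can compute, and the group $K_0$, which counts isomorphism classes.

\begin{theorem}[Bott periodicity]\label{thm:bott}
Let $m=2$ if $\mathbb K=\mathbb C$ and $m=8$ if $\mathbb K=\mathbb R$. For every unital Banach algebra $\mathfrak A$ and every $n\ge0$, $K_n(\mathfrak A)\cong K_{n+m}(\mathfrak A)$. Moreover $K_n(\mathbb C)=\mathbb Z,0$ for $n\equiv0,1\pmod2$, and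
\[
K_n(\mathbb R)=\mathbb Z,\ \mathbb Z/2,\ \mathbb Z/2,\ 0,\ \mathbb Z,\ 0,\ 0,\ 0\qquad\text{for } n\equiv0,1,\dots,7\pmod 8 .
\]
\end{theorem}

For unital $\mathfrak A$ and $n<0$ we define $K_n(\mathfrak A)$, up to isomorphism, as $K_{n+jm}(\mathfrak A)$ for any $j$ with $n+jm\ge0$.

\section{Infinite sums and corners}\label{sec:two}

To use the exact sequence for the ideal $I_D(A)\subset L(A)$, with $A=\ell_p(D)$ or $\ell_q(D)$, we need the $K$-groups of two of its three terms. This section shows that those of $L(A)$ vanish and that those of $I_D(A)$ are the $K$-groups of $L(D)$.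

\subsection*{The swindle}
If $E\sim\ell_t(E)$, every operator $T$ on $E$ can be repeated infinitely often, and the infinite repetition is unchanged when one more copy of $T$ is added. In a group this forces the class of $T$ to vanish.

\begin{lemma}\label{lem:swindle}
If $E\sim\ell_t(E)$ for some $t\in[1,\infty)$, then $K_n(L(E))=0$ for all $n\ge1$.
\end{lemma}

\begin{proof}
Let $\Theta:\ell_t(E)\to E$ be an isomorphism and let $\Delta(T)=\operatorname{diag}(T,T,\dots)$ on $\ell_t(E)$. Then $\sigma(T)=\Theta\Delta(T)\Theta^{-1}$ is a bounded endomorphism of $L(E)$. Let $\iota_0:E\to\ell_t(E)$ and $\pi_0:\ell_t(E)\to E$ be the inclusion of and the projection onto the coordinate $0$, and let $\mathsf R,\mathsf L$ be the right and left shifts on $\ell_t(E)$. Then $\pi_0\iota_0=1$, $\mathsf L\mathsf R=1$, $\pi_0\mathsf R=0$, $\mathsf L\iota_0=0$, and $\Delta(T)=\iota_0T\pi_0+\mathsf R\Delta(T)\mathsf L$. Put $v=\Theta\iota_0$, $v'=\pi_0\Theta^{-1}$, $s=\Theta\mathsf R\Theta^{-1}$, $s'=\Theta\mathsf L\Theta^{-1}$, all in $L(E)$. Then $v'v=1$, $s's=1$, $v's=0$, $s'v=0$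 and
\[
\sigma(T)=vTv'+s\,\sigma(T)\,s' .
\]
Both summands are homomorphisms in $T$, and their products in either order vanish because $v's=0$ and $s'v=0$. By Lemma~\ref{lem:conj}(b) the first induces $\mathrm{id}$ and the second induces $\sigma_*$. Lemma~\ref{lem:basic}(c) gives $\sigma_*=\mathrm{id}+\sigma_*$, so the identity map of $K_n(L(E))$ is zero.
\end{proof}

\subsection*{Morita invariance}
Let $D$ be complemented in $G$, with projection $e$. Then $L(D)$ is the corner $eL(G)e$, and $I_D(G)$ turns out to be the closed ideal generated by $e$. We must compare invertible matrices over the ideal with invertible matrices over the much smaller corner. The tool is the passage from $1+ba$ to $1+ab$: an element of the ideal is approximately a product $ba$ that passes through $e$ in the middle, and the reversed product $ab$ has $e$ at both ends.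

\begin{lemma}\label{lem:morita}
Let $M$ be a unital Banach algebra, $e\in M$ an idempotent, $MeM$ the linear span of the products $xey$, and $\mathfrak J$ the closure of $MeM$. The inclusion $eMe\hookrightarrow\mathfrak J$ induces isomorphisms $K_n(eMe)\to K_n(\mathfrak J)$ for all $n\ge1$.
\end{lemma}

\begin{proof}
We first treat $n=1$ and then deduce the general case by applying it to algebras of functions on spheres. We write $e$ also for $e1_l$ and regard $GL_l(eMe)$ as the group of invertible elements of $M_l(eMe)$, with unit $e$. The map on $K_1$ is induced by $e+y\mapsto1+y$.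

\emph{Reversing products.} Let $c\in M_k(MeM)$. Then $c$ is a finite sum of matrices with one nonzero entry, of the form $(x_\nu e)(ey_\nu)$ in position $(i_\nu,j_\nu)$, $\nu=1,\dots,l$. Let $b$ be the $k\times l$ matrix whose $\nu$-th column has $x_\nu e$ in row $i_\nu$ and zeros elsewhere, and $a$ the $l\times k$ matrix whose $\nu$-th row has $ey_\nu$ in column $j_\nu$ and zeros elsewhere. Then
\begin{equation}\label{eq:ba}
c=ba,\qquad b\in M_{k\times l}(Me),\quad a\in M_{l\times k}(eM).
\end{equation}
For any $a,b$ as in \eqref{eq:ba} we have $ab\in M_l(eMe)$. Suppose $1+ba$ is invertible and let $z=a(1+ba)^{-1}b\in M_l(eMe)$. From $(1+ab)a=a(1+ba)$ we get $(1+ab)z=ab$, and from $b(1+ab)=(1+ba)b$ we get $z(1+ab)=ab$. Hence $1-z$ is the inverse of $1+ab$, and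
\begin{equation}\label{eq:ab}
e+ab\in GL_l(eMe),\qquad (e+ab)^{-1}=e-a(1+ba)^{-1}b .
\end{equation}

\emph{Surjectivity for $n=1$.} Let $u\in GL_k(\mathfrak J)$. Since $M_k(MeM)$ is dense in $M_k(\mathfrak J)$ and $GL_k(\mathfrak J)$ is open, a short segment in $GL_k(\mathfrak J)$ joins $u$ to an element $1+ba$ with $a,b$ as in \eqref{eq:ba}; so let $u=1+ba$. We have
\[
\begin{pmatrix}1&b\\0&1\end{pmatrix}\begin{pmatrix}1+ba&0\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-a&1\end{pmatrix}=\begin{pmatrix}1&b\\-a&1\end{pmatrix},
\]
\[
\begin{pmatrix}1&0\\a&1\end{pmatrix}\begin{pmatrix}1&b\\-a&1\end{pmatrix}\begin{pmatrix}1&-b\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\0&1+ab\end{pmatrix}.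
\]
The entries of $a$ and $b$ lie in $MeM\subset\mathfrak J$, so the four unitriangular factors belong to $GL_{k+l}(\mathfrak J)$, and scaling the off-diagonal block to $0$ joins each of them to $1$. Hence $[u]=[1_k\oplus(1+ab)]$ in $K_1(\mathfrak J)$, and this equals $[1+ab]$ by Lemma~\ref{lem:conj}(a) with a permutation matrix $W$. By \eqref{eq:ab}, $[1+ab]$ is the image of $[e+ab]\in K_1(eMe)$.

\emph{Injectivity for $n=1$.} Let $v=e+y\in GL_k(eMe)$ represent an element of the kernel. After replacing $v$ by $v\oplus e\oplus\dots\oplus e$ and enlarging $k$, there is a path $1+x_\tau$, $0\le\tau\le1$, in $GL_k(\mathfrak J)$ with $x_0=y$ and $x_1=0$. We want to reverse products along the whole path, so we need a factorization $b(\tau)a$ of fixed size that depends continuously on $\tau$. A piecewise linear approximation provides it.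

The path is compact and $GL_k(\mathfrak J)$ is open, so there is $\varepsilon>0$ such that $1+x'\in GL_k(\mathfrak J)$ whenever $x'\in M_k(\mathfrak J)$ and $\|x'-x_\tau\|<\varepsilon$ for some $\tau$. Choose $0=\tau_0<\dots<\tau_N=1$ with $\|x_\tau-x_{\tau'}\|<\varepsilon/3$ for $\tau,\tau'$ in the same interval $[\tau_i,\tau_{i+1}]$, and choose $c_i\in M_k(MeM)$ with $\|c_i-x_{\tau_i}\|<\varepsilon/3$, $c_0=y$, $c_N=0$. Let $\phi_i$ be the continuous function that is affine on each interval and has $\phi_i(\tau_j)=\delta_{ij}$, and put $x'_\tau=\sum_{i<N}\phi_i(\tau)c_i$. On $[\tau_i,\tau_{i+1}]$, $x'_\tau$ is a convex combination of $c_i$ and $c_{i+1}$, each at distance less than $2\varepsilon/3$ from $x_\tau$. So $1+x'_\tau$ is invertible for all $\tau$.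

Write $c_i=b_ia_i$ as in \eqref{eq:ba}, with inner size $l_i$, taking $b_0=y$ and $a_0=e1_k$. Let $a$ be the block column $(a_i)_{i<N}$, let $b(\tau)$ be the block row $(\phi_i(\tau)b_i)_{i<N}$, and let $l=\sum_{i<N}l_i$. Then $x'_\tau=b(\tau)a$, and by \eqref{eq:ab} the map $\tau\mapsto e+ab(\tau)$ is a path in $GL_l(eMe)$. At $\tau=1$ we have $b(1)=0$, so the path ends at $e$. At $\tau=0$ we have $b(0)=(y,0,\dots,0)$, so $ab(0)$ has first block column $(a_iy)_{i<N}$, with top block $a_0y=y$, and all other columns zero. Thus $e+ab(0)$ is block lower triangular with diagonal blocks $v,e,\dots,e$. Scaling the blocks below the diagonal to $0$ joins it to $v\oplus e\oplus\dots\oplus e$ in $GL_l(eMe)$. Hence $[v]=0$ in $K_1(eMe)$.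

\emph{From $n=1$ to $n=j+1$, $j\ge1$.} Let $\mathfrak B$ be a Banach algebra. If $f\in M_k(C(S^j,\mathfrak B))$ and $1+f$ is pointwise invertible, the pointwise inverse is continuous and lies in $1+M_k(C(S^j,\mathfrak B))$. So $GL_k(C(S^j,\mathfrak B))$ is the group of continuous maps $S^j\to GL_k(\mathfrak B)$, and its path components are the free homotopy classes $[S^j,GL_k(\mathfrak B)]$. For a topological group $\Gamma$, the natural homomorphism from $\pi_j(\Gamma,1)$ to the kernel of the evaluation $[S^j,\Gamma]\to\pi_0(\Gamma)$, $h\mapsto h(*)$, is bijective. It is onto: if $c$ is a path from $1$ to $h(*)$, then $c(\tau)^{-1}h$ is a homotopy from $h$ to a based map. It is injective: a free homotopy $h_\tau$ between based maps yields the based homotopy $h_\tau(*)^{-1}h_\tau$ with the same ends. Passing to the limit over $k$, we obtain, naturally in $\mathfrak B$,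
\begin{equation}\label{eq:ker}
K_{j+1}(\mathfrak B)\cong\ker\bigl(K_1(C(S^j,\mathfrak B))\to K_1(\mathfrak B)\bigr).
\end{equation}

Let $\widehat M=C(S^j,M)$ and regard $e$ as a constant function. Then $e\widehat Me=C(S^j,eMe)$. The closure of $\widehat Me\widehat M$ is $C(S^j,\mathfrak J)$: it is contained in this closed subspace, it contains the functions $fx$ with $f$ scalar-valued and $x\in MeM$, and these span a dense subspace. For the last point, given $g\in C(S^j,\mathfrak J)$ and $\eta>0$, take a finite partition of unity $(f_i)$ such that $g$ varies by less than $\eta$ on the support of each $f_i$, and $x_i\in MeM$ within $\eta$ of a value of $g$ on that support; then $\|g-\sum_if_ix_i\|\le2\eta$. The case $n=1$ for $(\widehat M,e)$ and for $(M,e)$ gives isomorphisms $K_1(C(S^j,eMe))\to K_1(C(S^j,\mathfrak J))$ and $K_1(eMe)\to K_1(\mathfrak J)$ that commute with evaluation. They restrict to an isomorphism of the kernels in \eqref{eq:ker}.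
\end{proof}

\begin{corollary}\label{cor:corner}
Let $\iota:D\to G$ and $\pi:G\to D$ be bounded operators with $\pi\iota=1$. The homomorphism $L(D)\to I_D(G)$, $T\mapsto\iota T\pi$, induces isomorphisms on $K_n$ for all $n\ge1$.
\end{corollary}

\begin{proof}
Let $M=L(G)$ and $e=\iota\pi$. The map $T\mapsto\iota T\pi$ is an isomorphism $L(D)\to eMe$ with inverse $S\mapsto\pi S\iota$. An element $\sum_{i\le k}x_iey_i=\sum_{i\le k}(x_i\iota)(\pi y_i)$ of $MeM$ factors through $D^k$. Conversely, an operator that factors through $D^k$ has the form $\sum_{i\le k}x_iy_i$ with $y_i:G\to D$ and $x_i:D\to G$, and $x_iy_i=(x_i\pi)\,e\,(\iota y_i)$. So the closure of $MeM$ is $I_D(G)$, and Lemma~\ref{lem:morita} applies.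
\end{proof}

\section{The suspension theorem}\label{sec:susp}

\begin{theorem}\label{thm:susp}
For every Banach space $D\ne0$ and every $n\in\mathbb Z$,
\[
K_n(L(\Sigma D))\cong K_{n-1}(L(D)).
\]
\end{theorem}

\begin{proof}
Both algebras are unital, so by Theorem~\ref{thm:bott} it suffices to treat $n\ge2$; in this range the proof does not use periodicity. It follows Example~\ref{ex:model}, with $I_D$ in place of the compact operators and $\partial$ in place of the index.

Let $A=\ell_p(D)$, $B=\ell_q(D)$, $G=A\oplus B$, write $I=I_D$, and put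
\[
Q=L(G)/I(G),\qquad Q_A=L(A)/I(A),\qquad Q_B=L(B)/I(B).
\]
By the ideal property, an operator on $G$ lies in $I(G)$ if and only if its four entries lie in $I$. The corner homomorphism $L(A)\to L(G)$, $T\mapsto\operatorname{diag}(T,0)$, therefore restricts to $j_A:I(A)\to I(G)$ and induces $i_A:Q_A\to Q$. The corner $T\mapsto\operatorname{diag}(0,T)$ gives $j_B$ and $i_B$ in the same way.

\emph{Step 1: for $n\ge1$, the map $(x,y)\mapsto(i_A)_*x+(i_B)_*y$ is an isomorphism $K_n(Q_A)\oplus K_n(Q_B)\to K_n(Q)$.} For $\tau\in[0,1]$ and $T\in L(G)$ put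
\[
H_\tau(T)=\begin{pmatrix}T_{AA}&0\\\tau T_{BA}&T_{BB}\end{pmatrix}.
\]
The lower left entries of $H_\tau(TS)$ and $H_\tau(T)H_\tau(S)$ are both $\tau(T_{BA}S_{AA}+T_{BB}S_{BA})$, so
\begin{equation}\label{eq:H}
H_\tau(TS)-H_\tau(T)H_\tau(S)=\begin{pmatrix}T_{AB}S_{BA}&0\\0&T_{BA}S_{AB}\end{pmatrix}.
\end{equation}
By Lemma~\ref{lem:pitt}, $T_{AB}$ and $S_{AB}$ lie in $I$, so the right-hand side lies in $I(G)$. Since $H_\tau$ is linear and maps $I(G)$ into itself, it induces an endomorphism $h_\tau$ of $Q$. The $h_\tau$ are uniformly bounded and depend affinely on $\tau$, so they form a bounded homomorphism $Q\to C([0,1],Q)$. Also $h_1=\mathrm{id}$, because $T-H_1(T)$ has the single entry $T_{AB}\in I$. Let $\rho:Q\to Q_A\times Q_B$ be induced by $T\mapsto(T_{AA},T_{BB})$, which is a homomorphism by the diagonal of \eqref{eq:H}, and let $i:Q_A\times Q_B\to Q$ be induced by $(T_1,T_2)\mapsto\operatorname{diag}(T_1,T_2)$. Then $\rho i=\mathrm{id}$ and $i\rho=h_0$. By Lemma~\ref{lem:basic}(a), $i_*\rho_*=(h_1)_*=\mathrm{id}$, so $i_*$ is an isomorphism, and Lemma~\ref{lem:basic}(b)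 gives the claim.

\emph{Step 2: for $n\ge2$, the boundary maps $\partial_A:K_n(Q_A)\to K_{n-1}(I(A))$ and $\partial_B:K_n(Q_B)\to K_{n-1}(I(B))$ are isomorphisms.} We have $A\sim\ell_p(A)$, so in the exact sequence
\[
K_n(L(A))\to K_n(Q_A)\xrightarrow{\ \partial_A\ }K_{n-1}(I(A))\to K_{n-1}(L(A))
\]
the outer terms vanish by Lemma~\ref{lem:swindle}; here $n-1\ge1$ is needed. The same argument applies to $B\sim\ell_q(B)$.

\emph{Step 3: for $n\ge1$, $K_n(L(D))\cong K_n(I(A))$, and $(j_A)_*,(j_B)_*$ are isomorphisms on $K_n$.} Let $\iota:D\to A$ and $\pi:A\to D$ be the inclusion of and projection onto the coordinate $0$. By Corollary~\ref{cor:corner}, the map $L(D)\to I(A)$, $T\mapsto\iota T\pi$, induces isomorphisms. Its composite with $j_A$ is the map of Corollary~\ref{cor:corner} for the same copy of $D$ inside $G$, so it induces isomorphisms too. Hence $(j_A)_*$ is an isomorphism. Using the coordinate $0$ of $B$ instead, we get the statement for $j_B$.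

\emph{Conclusion.} Let $n\ge2$ and let $\partial$ be the boundary map for $I(G)\subset L(G)$. Naturality for the corner homomorphisms gives $\partial(i_A)_*=(j_A)_*\partial_A$ and $\partial(i_B)_*=(j_B)_*\partial_B$. By Steps 2 and 3, $\alpha=(j_A)_*\partial_A$ and $\beta=(j_B)_*\partial_B$ are isomorphisms onto $K_{n-1}(I(G))$, and under the identification of Step 1,
\[
\partial:K_n(Q_A)\oplus K_n(Q_B)\to K_{n-1}(I(G)),\qquad\partial(x,y)=\alpha(x)+\beta(y).
\]
So $\partial$ is surjective in every degree $n\ge2$, and its kernel $\{(x,-\beta^{-1}\alpha(x))\}$ is isomorphic to $K_n(Q_A)\cong K_{n-1}(I(A))\cong K_{n-1}(L(D))$. In the exact sequence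
\[
K_{n+1}(Q)\xrightarrow{\ \partial\ }K_n(I(G))\to K_n(L(G))\to K_n(Q)\xrightarrow{\ \partial\ }K_{n-1}(I(G))
\]
the first map is onto, so the second is zero and the third is injective with image $\ker\partial$. Hence $K_n(L(G))\cong K_{n-1}(L(D))$.
\end{proof}

\begin{remark}\label{rem:pq}
For $p=q$ the theorem is false: then $\Sigma D\sim\ell_p(D)$, all groups $K_n(L(\Sigma D))$ with $n\ge1$ vanish by Lemma~\ref{lem:swindle}, and $K_m(L(\mathbb K))=\mathbb Z$. Step~1 is the one that breaks down.
\end{remark}

\begin{remark}\label{rem:index}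
For $D=\mathbb K$ and $n=1$ the theorem gives $K_1(L(\ell_p\oplus\ell_q))\cong\mathbb Z$. The invariant of Example~\ref{ex:model} realizes this isomorphism. An element of $GL_k(L(G))$ is an invertible operator on $A^k\oplus B^k$ whose entry $B^k\to A^k$ is compact, so the index of its $A^k$-corner defines a homomorphism $K_1(L(G))\to\mathbb Z$. It is onto because of the shift $U$, and a surjection from a group isomorphic to $\mathbb Z$ onto $\mathbb Z$ is injective. Thus $[U]$ generates $K_1(L(\ell_p\oplus\ell_q))$.
\end{remark}

\section{Iterated suspensions}\label{sec:AB}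

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $d\ge1$ we have $X_d=\ell_p(Y_{d-1})\sim\ell_p(X_d)$ and $Y_d=\ell_q(X_{d-1})\sim\ell_q(Y_d)$. Lemma~\ref{lem:pel} gives $\operatorname{SBi}(X_d)=\operatorname{SBi}(Y_d)=2$, $X_d\sim X_d\oplus X_d$ and $Y_d\sim Y_d\oplus Y_d$.

Let $E_0=\mathbb K$ and $E_d=X_d\oplus Y_d$ for $d\ge1$. We claim that $\Sigma E_d\sim E_{d+1}$ for all $d\ge0$. For $d=0$ both sides are $\ell_p\oplus\ell_q$. Next, $X_d\preceq X_{d+1}$ and $Y_d\preceq Y_{d+1}$ for all $d\ge0$, by simultaneous induction: for $d=0$ the left-hand sides are $\mathbb K$, and for $d\ge1$ the relation $Y_{d-1}\preceq Y_d$ gives $X_d=\ell_p(Y_{d-1})\preceq\ell_p(Y_d)=X_{d+1}$, while $X_{d-1}\preceq X_d$ gives $Y_d=\ell_q(X_{d-1})\preceq\ell_q(X_d)=Y_{d+1}$. For $d\ge1$, Lemma~\ref{lem:pel} lets the larger space absorb the smaller: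
\begin{align*}
\ell_p(E_d)&\sim\ell_p(X_d)\oplus\ell_p(Y_d)\sim X_d\oplus X_{d+1}\sim X_{d+1},\\
\ell_q(E_d)&\sim\ell_q(X_d)\oplus\ell_q(Y_d)\sim Y_{d+1}\oplus Y_d\sim Y_{d+1}.
\end{align*}
This proves the claim.

Applying Theorem~\ref{thm:susp} $d$ times,
\[
K_0(L(E_d))\cong K_{-1}(L(E_{d-1}))\cong\dots\cong K_{-d}(L(E_0))=K_{-d}(\mathbb K).
\]
Since $E_d\sim E_d\oplus E_d$ for $d\ge1$, Proposition~\ref{prop:K0} puts the isomorphism classes in $\mathcal A_{E_d}$ in bijection with $K_{-d}(\mathbb K)$. By Theorem~\ref{thm:bott}, $K_{-d}(\mathbb C)$ is $\mathbb Z$ for $d$ even and $0$ for $d$ odd. Over $\mathbb R$, the residues $d\equiv0,1,\dots,7$ correspond to $-d\equiv0,7,6,5,4,3,2,1\pmod8$, so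
\[
K_{-d}(\mathbb R)=\mathbb Z,\ 0,\ 0,\ 0,\ \mathbb Z,\ 0,\ \mathbb Z/2,\ \mathbb Z/2\qquad\text{for }d\equiv0,1,\dots,7\pmod 8 .
\]
The groups $\mathbb Z$, $\mathbb Z/2$, $0$ have $\aleph_0$, $2$, $1$ elements and give the indices $\aleph_1$, $3$, $2$. For $d=2$ over $\mathbb C$ and $d=4$ over $\mathbb R$ we obtain
\[
\operatorname{SBi}(X_d\oplus Y_d)=\aleph_1>2=\sup\{\operatorname{SBi}(X_d),\operatorname{SBi}(Y_d)\}.\qedhere
\]
\end{proof}

In the two counterexamples the chain of isomorphisms can be written in degrees where the suspension theorem needs no periodicity, so that one sees where Theorem~\ref{thm:bott} enters: at the first step, and in the value of the last group. Over $\mathbb C$,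
\[
K_0(L(E_2))\cong K_4(L(E_2))\cong K_3(L(E_1))\cong K_2(\mathbb C)=\mathbb Z,
\]
and over $\mathbb R$,
\[
K_0(L(E_4))\cong K_8(L(E_4))\cong K_7(L(E_3))\cong K_6(L(E_2))\cong K_5(L(E_1))\cong K_4(\mathbb R)=\mathbb Z .
\]
The scalar field matters: $\ell_p(\ell_q)\oplus\ell_q(\ell_p)$ has index $\aleph_1$ over $\mathbb C$ and index $2$ over $\mathbb R$.

Nothing in the argument requires starting from $\mathbb K$. A full period of suspensions reproduces the $K_0$-group of any $L(D)$, and a suspension is by construction a sum of two spaces of index $2$.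

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $m$ be as in Theorem~\ref{thm:bott}, $E=\Sigma^{m-1}D$, $X=\ell_p(E)$ and $Y=\ell_q(E)$. These spaces are separable if $D$ is. By Lemma~\ref{lem:pel}, $\operatorname{SBi}(X)=\operatorname{SBi}(Y)=2$, $X\sim X\oplus X$ and $Y\sim Y\oplus Y$, so $F=X\oplus Y=\Sigma^mD$ satisfies $F\sim F\oplus F$. By Theorems~\ref{thm:susp} and~\ref{thm:bott}, $K_0(L(F))\cong K_{-m}(L(D))\cong K_0(L(D))$. Apply Proposition~\ref{prop:K0}.
\end{proof}

\section{James spaces and the largest separable index}\label{sec:C}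

By Theorem~\ref{thm:B}, the second part of Theorem~\ref{thm:C} asks for a separable $D$ with $|K_0(L(D))|=2^{\aleph_0}$. To tell classes in $K_0(L(D))$ apart we use unital homomorphisms $\chi:L(D)\to\mathbb K$, each of which induces a map $K_0(L(D))\to\mathbb Z$. Such homomorphisms come from the bidual. Every $T\in L(D)$ acts on $D^{**}/D$ through $T^{**}$, and if this quotient is one-dimensional the action is multiplication by a scalar $\chi(T)$. James spaces have this property. To obtain infinitely many homomorphisms we take a sum of James spaces with different exponents; as in Section~\ref{sec:model}, different exponents make the action triangular, and the diagonal entries of a triangular action are multiplicative.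

A \emph{chain} is a finite sequence $c=(n_1<\dots<n_k)$ of positive integers with $k\ge2$, and its \emph{jumps} are the pairs $(n_i,n_{i+1})$. For $1<r<\infty$ and a scalar sequence $x=(x_n)_{n\ge1}$ put
\[
\operatorname{var}_r(x;c)=\Bigl(\sum_{i<k}|x_{n_i}-x_{n_{i+1}}|^r\Bigr)^{1/r},\qquad\|x\|=\sup_c\operatorname{var}_r(x;c),
\]
and let $\mathcal J_r$ be the space of $x\in c_0$ with $\|x\|<\infty$. The chains $(n,j)$ with $j\to\infty$ give $\|x\|_\infty\le\|x\|$ for $x\in\mathcal J_r$. So $\|\cdot\|$ is a norm and the coordinate functionals $e_j^*$ are continuous. The space is complete: a Cauchy sequence $(x^{(i)})$ converges uniformly to some $x\in c_0$, and $\operatorname{var}_r(x-x^{(j)};c)=\lim_i\operatorname{var}_r(x^{(i)}-x^{(j)};c)$ is small uniformly in $c$. For any scalar sequence $x$ let $P_nx=\sum_{j\le n}x_je_j$. Put $s_n=e_1+\dots+e_n$; along a chain it changes value at most once, so $\|s_n\|=1$. Let $\mathbf 1=(1,1,\dots)$.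

\begin{lemma}\label{lem:james}
Let $1<r<\infty$.
\begin{itemize}
\item[(a)] $\|P_nx\|\le\|x\|$ and $\|x-P_nx\|\to0$ for $x\in\mathcal J_r$.
\item[(b)] $\|f-fP_n\|\to0$ for $f\in\mathcal J_r^*$.
\item[(c)] The map $\xi\mapsto(\xi(e_j^*))_j$ identifies $\mathcal J_r^{**}$ isometrically with the space of scalar sequences $x$ of finite norm $\sup_n\|P_nx\|$, and $x$ is the weak* limit of $P_nx$.
\item[(d)] $\mathcal J_r^{**}=\mathcal J_r\oplus\mathbb K\mathbf 1$, where $\mathbf 1$ is the weak* limit of $s_n$ and has distance $1$ from $\mathcal J_r$.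
\end{itemize}
\end{lemma}

Parts (a) and (b) say that $(e_n)$ is a monotone, shrinking basis.

\begin{proof}
(a) Let $c$ be a chain. If $c\subset[1,n]$, then $P_nx$ and $x$ agree on $c$; if $c\subset(n,\infty)$, then $P_nx$ vanishes on $c$. Otherwise $n_i\le n<n_{i+1}$ for some $i$, and
\[
\operatorname{var}_r(P_nx;c)^r=\sum_{\nu<i}|x_{n_\nu}-x_{n_{\nu+1}}|^r+|x_{n_i}|^r=\lim_{j\to\infty}\operatorname{var}_r\bigl(x;(n_1,\dots,n_i,j)\bigr)^r\le\|x\|^r .
\]
Let $\omega_n$ be the supremum of $\operatorname{var}_r(x;c)^r$ over chains $c\subset(n,\infty)$. Along any chain, $x-P_nx$ has at most one jump from $[1,n]$ to $(n,\infty)$ and is zero before it, so $\|x-P_nx\|^r\le\sup_{j>n}|x_j|^r+\omega_n$. The first term tends to $0$. The sequence $(\omega_n)$ is nonincreasing. If $\omega_n>\eta>0$ for all $n$, we could choose successive chains $c_1,c_2,\dots$, each to the right of the previous one, with $\operatorname{var}_r(x;c_i)^r>\eta$, and concatenating $N$ of them would give $\|x\|^r>N\eta$ for all $N$.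

(b) We first prove an upper estimate for blocks. Let $u_1,\dots,u_N$ be nonzero finitely supported vectors with $\|u_k\|\le1$ such that the smallest intervals $H_k$ containing their supports are successive, and let $x=\sum_ka_ku_k$. Fix a chain. The jumps with both endpoints in the same $H_k$ are consecutive, because $H_k$ is an interval, and contribute at most $|a_k|^r$. Any other jump $(n,n')$ contributes at most $2^{r-1}(|x_n|^r+|x_{n'}|^r)$. An endpoint outside $\bigcup_kH_k$ has $x_n=0$. For each $k$, at most two of these other jumps have an endpoint in $H_k$, namely the one that enters $H_k$ and the one that leaves it; each has exactly one endpoint in $H_k$, and there $|x_n|\le|a_k|\,\|u_k\|_\infty\le|a_k|$. Summing,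
\begin{equation}\label{eq:upper}
\Bigl\|\sum_{k\le N}a_ku_k\Bigr\|^r\le(1+2^r)\sum_{k\le N}|a_k|^r .
\end{equation}
Let $\mathcal J_r^{>n}$ be the subspace of vectors vanishing on $[1,n]$. By (a), $\|1-P_n\|\le2$, so $\|f-fP_n\|\le2\|f|_{\mathcal J_r^{>n}}\|$. Suppose these nonincreasing restriction norms all exceed $\delta>0$. By (a), finitely supported vectors of norm at most $1$ are dense in the unit ball of $\mathcal J_r^{>n}$, so we can choose successive blocks $u_k$ with $\|u_k\|\le1$ and, after multiplying by unimodular scalars, $f(u_k)\ge\delta$. Then \eqref{eq:upper} gives $N\delta\le\|f\|(1+2^r)^{1/r}N^{1/r}$ for all $N$, which is impossible because $r>1$.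

(c) Let $\xi\in\mathcal J_r^{**}$ and $x_j=\xi(e_j^*)$. Since $fP_n=\sum_{j\le n}f(e_j)e_j^*$, we have $\xi(fP_n)=f(P_nx)$. Hence $\|P_nx\|\le\|\xi\|$ by (a), and $\xi(f)=\lim_nf(P_nx)$ by (b), which gives $\|\xi\|\le\sup_n\|P_nx\|$. Conversely, if $C=\sup_n\|P_nx\|<\infty$, then $|f(P_nx)-f(P_jx)|=|(f-fP_j)(P_nx)|\le C\|f-fP_j\|$ for $n>j$, so $\xi(f)=\lim_nf(P_nx)$ exists and defines $\xi\in\mathcal J_r^{**}$ with coordinates $x_j$. The canonical copy of $\mathcal J_r$ corresponds to the sequences in $\mathcal J_r$.

(d) Since $P_n\mathbf 1=s_n$, part (c) shows that $\mathbf 1\in\mathcal J_r^{**}$, $\|\mathbf 1\|=1$ and $s_n\to\mathbf 1$ weak*. Let $x\in\mathcal J_r^{**}$ have norm $C$. Every chain lies in some $[1,n]$, so $\operatorname{var}_r(x;c)\le C$ for all $c$. Then $x$ is a Cauchy sequence, since otherwise there would be chains with arbitrarily many jumps of size at least some fixed $\eta>0$. If $\lambda=\lim_jx_j$, then $x-\lambda\mathbf 1\in c_0$ has the same variations as $x$ and lies in $\mathcal J_r$. Finally, for $x\in\mathcal J_r$ we have $\|\mathbf 1-x\|\ge\|P_n(\mathbf 1-x)\|\ge|1-x_n|\to1$.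
\end{proof}

The next lemma plays the role of Lemma~\ref{lem:pitt}: an operator from the larger exponent to the smaller one acts as zero on the quotients $\mathcal J^{**}/\mathcal J$.

\begin{lemma}\label{lem:claim}
If $1<r<t<\infty$ and $T\in L(\mathcal J_t,\mathcal J_r)$, then $T^{**}\mathbf 1\in\mathcal J_r$.
\end{lemma}

\begin{proof}
Since $T^{**}$ is weak* continuous, $T^{**}\mathbf 1$ is the weak* limit of $Ts_n$. It suffices to show that $(Ts_n)$ is norm Cauchy, for then its norm limit lies in $\mathcal J_r$ and equals $T^{**}\mathbf 1$. Suppose not. Then there are $\delta>0$ and $n_1<m_1<n_2<m_2<\cdots$ such that $w_k=s_{m_k}-s_{n_k}$ satisfies $\|Tw_k\|\ge\delta$. As $(Ts_n)$ converges coordinatewise, $Tw_k\to0$ coordinatewise.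

We pass to a subsequence along which the $Tw_k$ are close to separated blocks. Let $\alpha_1=1$. Given $\alpha_k$, choose the next term of the subsequence, again called $w_k$, so far out that $\|P_{\alpha_k}Tw_k\|\le2^{-k-2}\delta$; this is possible because $P_{\alpha_k}$ involves finitely many coordinates. By Lemma~\ref{lem:james}(a) choose $\beta_k>\alpha_k$ with $\|(1-P_{\beta_k})Tw_k\|\le2^{-k-2}\delta$, and put $\alpha_{k+1}=\beta_k+2$. The vectors $y_k=(P_{\beta_k}-P_{\alpha_k})Tw_k$ satisfy $\sum_k\|Tw_k-y_k\|\le\delta/2$, and so $\|y_k\|\ge\delta/2$.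

The vector $y_k$ vanishes outside $(\alpha_k,\beta_k]$. In a chain, all points $\le\alpha_k$ may be replaced by the single point $\alpha_k$ and all points $>\beta_k$ by the single point $\beta_k+1$ without changing a nonzero variation of $y_k$. So $\|y_k\|=\operatorname{var}_r(y_k;c_k)$ for one of the finitely many chains $c_k\subset[\alpha_k,\beta_k+1]$. These intervals are disjoint and successive, and on the $k$-th one $\sum_jy_j$ equals $y_k$. Concatenating $c_1,\dots,c_N$ gives
\[
\Bigl\|\sum_{k\le N}y_k\Bigr\|\ge\Bigl(\sum_{k\le N}\|y_k\|^r\Bigr)^{1/r}\ge\frac\delta2N^{1/r}.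
\]
On the other hand, $\sum_{k\le N}w_k$ is the indicator function of the union of the $N$ disjoint intervals $(n_k,m_k]$. It changes value at no more than $2N$ places, each jump of a chain on which it is not constant passes over one of them, and different jumps pass over different places. Hence its norm in $\mathcal J_t$ is at most $(2N)^{1/t}$, and
\[
\frac\delta2N^{1/r}-\frac\delta2\le\Bigl\|T\sum_{k\le N}w_k\Bigr\|\le\|T\|(2N)^{1/t}
\]
for all $N$. This contradicts $1/r>1/t$.
\end{proof}

The order of the exponents matters. For $t\le r$ the formal inclusion $\mathcal J_t\to\mathcal J_r$ is bounded and fixes each $s_n$, so its second adjoint sends $\mathbf 1$ to $\mathbf 1$.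

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $F$ be separable. Then $|F|\le2^{\aleph_0}$, and an operator on $F$ is determined by its values on a countable dense set, so $|L(F)|\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$. Every member of $\mathcal A_F$ is isomorphic to the range of a projection in $L(F)$. Thus $\kappa(F)\le2^{\aleph_0}$ and $\operatorname{SBi}(F)\le(2^{\aleph_0})^+$.

Let $r_1,r_2,\dots$ be distinct numbers in $(1,\infty)$ and let $D=(\bigoplus_n\mathcal J_{r_n})_{\ell_2}$. Each summand is separable by Lemma~\ref{lem:james}(a), so $D$ is separable. The dual of an $\ell_2$-sum is the $\ell_2$-sum of the duals, so $D^{**}=(\bigoplus_n\mathcal J_{r_n}^{**})_{\ell_2}$. Let $\xi=(\xi_n)\in D^{**}$ and write $\xi_n=x_n+\lambda_n\mathbf 1$ with $x_n\in\mathcal J_{r_n}$. By Lemma~\ref{lem:james}(d), $\xi_n$ has distance $|\lambda_n|$ from $\mathcal J_{r_n}$, so the distance from $\xi$ to $D$ is at least $(\sum_n|\lambda_n|^2)^{1/2}$. Also $|\lambda_n|\le\|\xi_n\|$ and $\|x_n\|\le2\|\xi_n\|$, so $(x_n)\in D$, and $\|\xi-(x_n)\|=(\sum_n|\lambda_n|^2)^{1/2}$.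 Hence $\xi\mapsto(\lambda_n)$ identifies $D^{**}/D$ isometrically with $\ell_2$, and the $n$-th unit vector $f_n$ is the class of $\mathbf 1$ in the $n$-th summand.

For $T\in L(D)$, the operator $T^{**}$ extends $T$ and so induces $\widetilde T\in L(D^{**}/D)$. The map $T\mapsto\widetilde T$ is a unital algebra homomorphism, since $(TS)^{**}=T^{**}S^{**}$. Let $\widetilde T_{nm}$ be the coefficient of $f_n$ in $\widetilde Tf_m$, and let $T_{nm}=\pi_nT\iota_m:\mathcal J_{r_m}\to\mathcal J_{r_n}$ be the matrix entry of $T$, where $\iota_m$ and $\pi_n$ are the coordinate inclusion and projection. The operators $\iota_m^{**}$ and $\pi_n^{**}$ are the coordinate inclusion and projection of $D^{**}$, so $\widetilde T_{nm}$ is the coefficient of $\mathbf 1$ in $T_{nm}^{**}\mathbf 1$. By Lemma~\ref{lem:claim},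
\[
\widetilde T_{nm}=0\qquad\text{whenever }r_n<r_m .
\]
For $T,S\in L(D)$, applying $\widetilde T$ to the convergent series $\widetilde Sf_n=\sum_m\widetilde S_{mn}f_m$ gives $(\widetilde T\widetilde S)_{nn}=\sum_m\widetilde T_{nm}\widetilde S_{mn}$. A nonzero term needs $r_n\ge r_m$ and $r_m\ge r_n$, which forces $m=n$ because the exponents are distinct. So $\chi_n(T)=\widetilde T_{nn}$ is a unital algebra homomorphism $L(D)\to\mathbb K$.

Together the $\chi_n$ induce a homomorphism $K_0(L(D))\to\prod_nK_0(\mathbb K)=\mathbb Z^{\mathbb N}$. For a set $\Omega\subset\mathbb N$ let $P_\Omega$ be the coordinate projection of $D$ onto $(\bigoplus_{n\in\Omega}\mathcal J_{r_n})_{\ell_2}$. Then $\chi_n(P_\Omega)$ is $1$ for $n\in\Omega$ and $0$ otherwise, so $[P_\Omega]$ is sent to the indicator function of $\Omega$. The classes $[P_\Omega]$ are therefore distinct, and $|K_0(L(D))|\ge2^{\aleph_0}$. Theorem~\ref{thm:B} gives separable $X,Y$ with $\operatorname{SBi}(X)=\operatorname{SBi}(Y)=2$ and $\kappa(X\oplus Y)\ge2^{\aleph_0}$. By the first part, $\kappa(X\oplus Y)=2^{\aleph_0}$,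 that is, $\operatorname{SBi}(X\oplus Y)=(2^{\aleph_0})^+$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Karoubi}
M.~Karoubi, \emph{K-Theory: An Introduction}, 1978.

\bibitem{SBi}
\emph{The Schroeder--Bernstein index for Banach spaces},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 90652}.

\bibitem{Wood}
R.~Wood, \emph{Banach algebras and Bott periodicity}, Topology \textbf{4} (1966).

\end{thebibliography}
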